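# Minimal tense extensions of transitive modal logics: does adding a past operator lose information?

## Kripke complete logics

Let $\mathcal{L}_\Box$ be the modal language with one box $\Box$. A modal formula is an $\mathcal{L}_\Box$-formula, and $\Diamond=\neg\Box\neg$. A normal modal logic is a set of modal formulas that contains the tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, uniform substitution and necessitation $\varphi/\Box\varphi$. The least one is $\mathbf{K}$, and $\mathbf{NExt}(L_0)$ is the lattice of normal extensions of $L_0$. The symbol $\oplus$ means "least normal extension containing", so $\mathbf{K4}=\mathbf{K}\oplus\Box p\to\Box\Box p$. We write $L\vdash\varphi$ for $\varphi\in L$.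

The tense language $\mathcal{L}_t$ has two boxes, $\Box$ for the future and $\blacksquare$ for the past, with duals $\Diamond=\neg\Box\neg$ and $\blacklozenge=\neg\blacksquare\neg$. The minimal tense logic $\mathbf{K}_t$ is the smallest set of $\mathcal{L}_t$-formulas that contains the $\mathbf{K}$-axioms for both boxes and the converse axioms
$$p\to\Box\blacklozenge p,\qquad p\to\blacksquare\Diamond p,$$
and is closed under modus ponens, uniform substitution and necessitation for both boxes. Put $\mathbf{K4}_t=\mathbf{K}_t\oplus\Box p\to\Box\Box p$.

**Definition (minimal tense extension, modal fragment).** For $L\in\mathbf{NExt}(\mathbf{K})$ let $L^+=\mathbf{K}_t\oplus L$, the least normal tense logic containing $L$. For a normal tense logic $L$ let $L_+$ be the set of all modal formulas in $L$.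

For example, $\mathbf{K4}^+=\mathbf{K4}_t$ by definition. Hence $(\cdot)^+$ sends $\mathbf{NExt}(\mathbf{K4})$ into $\mathbf{NExt}(\mathbf{K4}_t)$.

We ask whether this map is injective on $\mathbf{NExt}(\mathbf{K4})$. The problem comes from "Lattices of Tense Logics", https://eprints.illc.uva.nl/id/document/13165. Clearly $L\subseteq(L^+)_+$. If equality holds for every $L\supseteq\mathbf{K4}$, then $(\cdot)_+$ recovers $L$ from $L^+$ and the map is injective. So we ask whether the past operator can help to prove a modal formula that $L$ itself does not prove. It is known that for some $L\in\mathbf{NExt}(\mathbf{K})$ it can; the last section contains such an $L$.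

There is a case in which the answer is immediate.

**Observation.** If $L\in\mathbf{NExt}(\mathbf{K})$ is the set of modal formulas valid on some class of Kripke frames, then $(L^+)_+=L$.

*Proof.* Let $\alpha$ be a modal formula with $\alpha\notin L$. Some frame $(W,R)$ validates $L$ and refutes $\alpha$. Interpret $\blacksquare$ by the converse of $R$, so that $\blacklozenge X=\{y: xRy \text{ for some } x\in X\}$. The set of $\mathcal{L}_t$-formulas valid on this frame is a normal tense logic: the $\mathbf{K}$-axioms hold for any relation, and the converse axioms hold because the two relations are converse to each other. It contains $L$, so it contains $L^+$. It does not contain $\alpha$, so $\alpha\notin L^+$. $\square$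

For instance $\mathbf{K4}$ is complete for transitive frames, so $(\mathbf{K4}_t)_+=\mathbf{K4}$.

What changes for arbitrary $L\supseteq\mathbf{K4}$? Nothing in the definition of a normal logic provides a Kripke frame for $L$ that refutes $\alpha$. We must do without it.

## General frames and the missing predecessor sets

The standard substitute for a Kripke frame is a general frame.

**Definition (general frame).** A general frame $(W,R,P)$ is a Kripke frame with a Boolean algebra $P$ of subsets of $W$ that is closed under $\Diamond X=\{x: xRy\text{ for some }y\in X\}$. Only valuations with values in $P$ are allowed.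

Truth sets of modal formulas then lie in $P$, so the set of valid formulas is closed under substitution and is a normal modal logic. By the usual canonical construction, every normal modal logic is the logic of some general frame. So we may try to repeat the proof above with a general frame for $L$.

Forgetting $P$ is not allowed, because $L$ may be lost. Take $W=\omega\cup\{\infty\}$, where $m$ sees exactly the $n<m$ and $\infty$ sees all of $W$; this is transitive. Let $P$ consist of the finite sets without $\infty$ and the cofinite sets with $\infty$. If $X\in P$ is nonempty, then $X\cap\omega\neq\emptyset$; with $m=\min(X\cap\omega)$ we get $\Diamond X=\{n:n>m\}\cup\{\infty\}\in P$. So $P$ is closed under $\Diamond$. Moreover $m\in X\setminus\Diamond X$ and $\Diamond\{m\}=\Diamond X$, so $\Diamond p\to\Diamond(p\wedge\neg\Diamond p)$ is valid. If all subsets are allowed it fails: for $X=\{\infty\}$ we have $\Diamond X=\{\infty\}$ and $X\setminus\Diamond X=\emptyset$.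

Keeping $P$ is not possible either, because $P$ need not be closed under $\blacklozenge$. Take $W=\{r,\infty\}\cup\omega$ with the single arrow $r\to\infty$; this is transitive. Let $P$ be the family of all $X$ such that $X\cap(\omega\cup\{\infty\})$ is finite without $\infty$ or cofinite in $\omega\cup\{\infty\}$ with $\infty$. Then $\Diamond X$ is $\{r\}$ or $\emptyset$, so $P$ is closed under $\Diamond$. But $\{r\}\in P$ and $\blacklozenge\{r\}=\{\infty\}\notin P$.

This is where the semantic approach stops. To interpret $\blacklozenge$ we must add the sets $\blacklozenge X$ to $P$, and nothing guarantees that $L$ stays valid when its variables take the new values. In the last section we shall see a frame on which validity is lost in just this way.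

We therefore work with derivations. The result is as follows.

**Theorem 1.** For every $L\in\mathbf{NExt}(\mathbf{K4})$, $(L^+)_+=L$. Hence $L_1^+=L_2^+$ implies $L_1=(L_1^+)_+=(L_2^+)_+=L_2$, and $(\cdot)^+:\mathbf{NExt}(\mathbf{K4})\to\mathbf{NExt}(\mathbf{K4}_t)$ is injective.

The map is even an order embedding: if $L_1^+\subseteq L_2^+$, then $L_1=(L_1^+)_+\subseteq(L_2^+)_+=L_2$.

## A modal stand-in for one past formula

A derivation in $L^+$ mentions only finitely many formulas $\blacklozenge\varphi$. We want to replace each of them by a modal formula $Q$ so that the derivation becomes a derivation in $L$. What must $Q$ satisfy?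

The two converse axioms say that $\blacklozenge$ is left adjoint to $\Box$: the formula $\blacklozenge\varphi$ is the strongest $\chi$ such that $\varphi\to\Box\chi$ is provable. So we need $L\vdash\varphi\to\Box Q$, and, for each of the finitely many $\chi$ used in the derivation, if $L\vdash\varphi\to\Box\chi$ then $L\vdash Q\to\chi$.

Suppose that there is just one $\blacklozenge\varphi$, with $\varphi$ modal, and that all the $\chi$ are modal. Then we put
$$Q=\bigwedge\{\chi : L\vdash\varphi\to\Box\chi\},$$
a finite conjunction. Both requirements hold for every normal $L$, because $\Box$ commutes with finite conjunctions.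

The trouble is that a test $\chi$ may itself contain $\blacklozenge\varphi$. Write $\chi=\chi(q)$ with $q$ in place of $\blacklozenge\varphi$. After the replacement the test reads $\chi(Q)$, and we would need
$$Q=\bigwedge\{\chi(Q): L\vdash\varphi\to\Box\chi(Q)\}.$$
Both the conjuncts and the condition for being a conjunct refer to $Q$. Since $q$ may occur negatively in $\chi$, monotone fixed point arguments do not apply.

Transitivity breaks the circle. In a transitive frame the set $\blacklozenge X$ is an upset: if $x\in X$, $xRy$ and $yRz$, then $xRz$. So look for $Q$ of the form $\Box^+\xi$, where $\Box^+\xi=\xi\wedge\Box\xi$. Where such a $Q$ holds, it holds at all later points as well. The truth of $\chi(Q)$ at a point depends only on that point and the points reachable from it. So at a point where $Q$ holds, $Q$ may be replaced by $\top$: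
$$Q\to(\chi(Q)\leftrightarrow\chi(\top)).$$
We may therefore use the tests $\chi(\top)$, which do not mention $Q$, and put $Q=\Box^+\bigwedge\{\chi(\top): L\vdash\varphi\to\Box\chi(\top)\}$.

Here are two cases by hand, over $L=\mathbf{K4}$. The calculus in question has the axioms $\varphi\to\Box\blacklozenge\varphi$ and the rule "from $\varphi\to\Box\chi$ infer $\blacklozenge\varphi\to\chi$"; it is defined precisely below.

* Derive $\blacklozenge p\to\Box\blacklozenge p$ from $p\to\Box\blacklozenge p$ and $\Box\blacklozenge p\to\Box\Box\blacklozenge p$, through $p\to\Box\Box\blacklozenge p$ and the rule; propositional steps use the tautology $(p\to\Box\blacklozenge p)\to((\Box\blacklozenge p\to\Box\Box\blacklozenge p)\to(p\to\Box\Box\blacklozenge p))$. The tests are all the subformulas of this derivation, with $q$ for $\blacklozenge p$: they are $p$, $q$, $\Box q$, $\Box\Box q$, and implications. For $q:=\top$ everything except $p$ becomes a theorem of $\mathbf{K4}$ (each implication has a consequent that becomes one), and $p$ is not selected because $\mathbf{K4}\nvdash p\to\Box p$. So $Q$ is equivalent to $\top$.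 It is not $\blacklozenge p$, but it serves this derivation.
* Derive $\blacklozenge\Box r\to r$ from $\Box r\to\Box r$. The tests are $r$, $\Box r$, $q$, $\Box r\to\Box r$ and $q\to r$. All are selected for $q:=\top$, since $\mathbf{K4}\vdash\Box r\to\Box\Box r$. So $\xi$ is equivalent to $r\wedge\Box r$, and $Q$ to $\Box^+r$.

With several, possibly nested, past formulas a second difficulty appears, and we shall meet it when we construct the stand-ins.

## Two facts about $\Box^+$

We state these in the generality needed later. Put $\mathbf{wK4}=\mathbf{K}\oplus p\wedge\Box p\to\Box\Box p$; then $\mathbf{wK4}\subseteq\mathbf{K4}$. Its frame condition, weak transitivity, is: $xRy$ and $yRz$ imply $xRz$ or $x=z$. An example that is not transitive is the frame with two irreflexive points that see each other.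

Throughout, the empty conjunction is $\top$. Let $L\supseteq\mathbf{wK4}$ be normal.

**(F1)** $L\vdash\Box^+\varphi\to\Box\Box^+\varphi$.

*Proof.* $\Box^+\varphi$ implies $\Box\varphi$ trivially and $\Box\Box\varphi$ by the axiom of $\mathbf{wK4}$. Together these give $\Box(\varphi\wedge\Box\varphi)$. $\square$

**(F2)** $L\vdash\Box^+(\alpha\leftrightarrow\beta)\to(\sigma[\alpha/q]\leftrightarrow\sigma[\beta/q])$ for all modal $\sigma,\alpha,\beta$ and every variable $q$.

*Proof.* Induction on $\sigma$. If $\sigma=q$, use $\Box^+(\alpha\leftrightarrow\beta)\to(\alpha\leftrightarrow\beta)$. If $\sigma$ is another variable or a constant, the claim is trivial. Boolean cases are propositional logic. If $\sigma=\Box\sigma'$, necessitate the induction hypothesis and distribute to get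
$$L\vdash\Box\Box^+(\alpha\leftrightarrow\beta)\to(\Box\sigma'[\alpha/q]\leftrightarrow\Box\sigma'[\beta/q]),$$
and apply (F1). $\square$

## An adjunction calculus that contains $L^+$

**Step 1.** The purpose of this step is to replace $L^+$ by a calculus whose only principles for the past are the two halves of the adjunction between $\blacklozenge$ and $\Box$. Here $L$ may be any normal modal logic.

Let $\mathcal{L}_\blacklozenge$ be the language with primitives $\Box$, $\blacklozenge$ and the Booleans. Let $\mathsf{S}_L$ be the calculus on $\mathcal{L}_\blacklozenge$-formulas with axioms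

* (A1) all $\mathcal{L}_\blacklozenge$-substitution instances of formulas in $L$;
* (A2) $\varphi\to\Box\blacklozenge\varphi$;

and rules modus ponens, (N) $\varphi/\Box\varphi$, and

* (Adj) from $\varphi\to\Box\chi$ infer $\blacklozenge\varphi\to\chi$.

Let $\Lambda$ be its set of theorems. It is closed under substitution, since the axioms and rules are. For $\varphi\in\mathcal{L}_t$ let $\varphi^*$ be $\varphi$ with each $\blacksquare$ replaced by $\neg\blacklozenge\neg$.

**Claim 1.** If $\varphi\in L^+$, then $\varphi^*\in\Lambda$.

*Proof.* Let $\Gamma_0=\{\varphi\in\mathcal{L}_t:\varphi^*\in\Lambda\}$. We show that $\Gamma_0$ is a normal tense logic containing $L$; then $L^+\subseteq\Gamma_0$.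

By (A1), $\Gamma_0$ contains $L$, in particular the $\mathbf{K}$-axiom for $\Box$, and all tautologies. It is closed under modus ponens and $\Box$-necessitation because $(\cdot)^*$ commutes with $\to$ and $\Box$. For a substitution $s$ put $s^*(p)=(s(p))^*$. Then $(s\varphi)^*=s^*(\varphi^*)$, so $\Gamma_0$ is closed under substitution.

Converse axioms. Since $\blacklozenge$ abbreviates $\neg\blacksquare\neg$ in $\mathcal{L}_t$, the formula $(p\to\Box\blacklozenge p)^*$ is $p\to\Box\neg\neg\blacklozenge\neg\neg p$. It follows from the instance $\neg\neg p\to\Box\blacklozenge\neg\neg p$ of (A2) and normality of $\Box$. Next, $(p\to\blacksquare\Diamond p)^*$ is $p\to\neg\blacklozenge\neg\Diamond p$. The formula $\neg\Diamond p\to\Box\neg p$ is a theorem, so (Adj) gives $\blacklozenge\neg\Diamond p\to\neg p$; contrapose.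

The $\mathbf{K}$-axiom for $\blacksquare$. First, $\blacklozenge$ is monotone: if $\varphi\to\chi\in\Lambda$, then with $\chi\to\Box\blacklozenge\chi$ we get $\varphi\to\Box\blacklozenge\chi\in\Lambda$, and (Adj) gives $\blacklozenge\varphi\to\blacklozenge\chi\in\Lambda$. Second, $\blacklozenge$ distributes over disjunction: by (A2) and monotonicity of $\Box$, both $\varphi$ and $\chi$ imply $\Box(\blacklozenge\varphi\vee\blacklozenge\chi)$, so $\varphi\vee\chi\to\Box(\blacklozenge\varphi\vee\blacklozenge\chi)\in\Lambda$, and (Adj) gives $\blacklozenge(\varphi\vee\chi)\to\blacklozenge\varphi\vee\blacklozenge\chi\in\Lambda$. From the tautology $\neg q\to\neg(p\to q)\vee\neg p$ these two facts yield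
$$\blacklozenge\neg q\to\blacklozenge\neg(p\to q)\vee\blacklozenge\neg p\ \in\Lambda,$$
which is equivalent to $\neg\blacklozenge\neg(p\to q)\to(\neg\blacklozenge\neg p\to\neg\blacklozenge\neg q)$, as required.

Necessitation for $\blacksquare$. If $\varphi^*\in\Lambda$, then $\neg\varphi^*\to\Box\bot\in\Lambda$ by propositional logic. By (Adj), $\blacklozenge\neg\varphi^*\to\bot\in\Lambda$, so $\neg\blacklozenge\neg\varphi^*\in\Lambda$. $\square$

If $\alpha\in L^+$ is modal, then $\alpha^*=\alpha$, so $\alpha\in\Lambda$. For Theorem 1 it remains to show that every modal formula in $\Lambda$ belongs to $L$.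

## From a derivation to two conditions on stand-ins

**Step 2.** The purpose of this step is to state exactly what the stand-ins must satisfy. Again $L$ may be any normal modal logic.

Let $\delta$ be an $\mathsf{S}_L$-derivation of a modal formula $\alpha$, and let $\Theta$ be the finite set of all subformulas of formulas in $\delta$. List the formulas of the form $\blacklozenge\varphi$ in $\Theta$ without repetition as $\blacklozenge\varphi_1,\dots,\blacklozenge\varphi_k$, by non-decreasing length. A $\blacklozenge$-subformula of $\varphi_i$ is strictly shorter than $\blacklozenge\varphi_i$, so it is some $\blacklozenge\varphi_j$ with $j<i$.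

Take new variables $q_1,\dots,q_k$ not occurring in $\delta$. If all $\blacklozenge$-subformulas of $\theta$ are in the list, let $\theta^\circ$ be the modal formula given by $(\blacklozenge\varphi_i)^\circ=q_i$, where $(\cdot)^\circ$ fixes variables and commutes with $\Box$ and the Booleans. Thus only outermost $\blacklozenge$-formulas are replaced, and $\varphi_i^\circ$ contains only $q_j$ with $j<i$. For example, if $\varphi_1=p$ and $\varphi_2=\Box\blacklozenge p$, then $\varphi_2^\circ=\Box q_1$ and $(\blacklozenge\varphi_2\to\blacklozenge\varphi_1)^\circ=q_2\to q_1$.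

For modal $B_1,\dots,B_i$ let $\sigma[B_1,\dots,B_i]$ denote simultaneous substitution of $B_j$ for $q_j$. Given modal formulas $Q_1,\dots,Q_k$ without any $q_j$, put $\theta^Q=\theta^\circ[Q_1,\dots,Q_k]$. Then $(\cdot)^Q$ commutes with $\Box$ and the Booleans, $(\blacklozenge\varphi_i)^Q=Q_i$, and $\theta^Q=\theta$ for modal $\theta$ without $q$'s.

**Claim 2.** Suppose that for all $i\le k$:

* (a) $L\vdash\varphi_i^Q\to\Box Q_i$;
* (b) for every $\chi\in\Theta$: if $L\vdash\varphi_i^Q\to\Box\chi^Q$, then $L\vdash Q_i\to\chi^Q$.

Then $\theta^Q\in L$ for every line $\theta$ of $\delta$. In particular $\alpha=\alpha^Q\in L$.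

*Proof.* Induction along $\delta$. For (A1), let $\theta=s(\lambda)$ with $\lambda\in L$. If $p$ occurs in $\lambda$, then $s(p)$ is a subformula of $\theta$, so $s(p)^Q$ is defined, and $\theta^Q$ is the instance of $\lambda$ under $p\mapsto s(p)^Q$. So $\theta^Q\in L$. For (A2), the line is $\varphi_i\to\Box\blacklozenge\varphi_i$ for some $i$, and its translation is $\varphi_i^Q\to\Box Q_i$, which is (a). Modus ponens and (N) are clear, since $(\cdot)^Q$ commutes with $\to$ and $\Box$. For (Adj), the conclusion is $\blacklozenge\varphi_i\to\chi$ for some $i$ and some $\chi\in\Theta$; by the induction hypothesis $L\vdash\varphi_i^Q\to\Box\chi^Q$, so $L\vdash Q_i\to\chi^Q$ by (b). $\square$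

## Tests downward, stand-ins upward

Now let $L\supseteq\mathbf{K4}$. Here is the second difficulty. Since $\varphi_2$ may contain $\blacklozenge\varphi_1$, the formula $Q_2$ can be chosen only after $Q_1$. But the tests that $Q_1$ must pass may contain $\blacklozenge\varphi_2$, that is, $Q_2$. The way out is that $Q_2$ will have the form $\Box^+\bigwedge_{\sigma\in S}\sigma[\top/q_2]$ for some subset $S$ of a finite set. We do not know $S$ in advance, but there are only finitely many candidates, and as formulas in $q_1$ they can be written down before $Q_1$ is known. So we test $Q_1$ against all of them.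

**Step 3.** The purpose of this step is to write down, going from $k$ down to $0$, finite sets of tests that cover all possible later choices.

Let $\Sigma_k=\{\chi^\circ:\chi\in\Theta\}$. Given a finite set $\Sigma_i$ ($1\le i\le k$) of modal formulas containing no $q_j$ with $j>i$, put for $S\subseteq\Sigma_i$
$$D_i^S=\Box^+\bigwedge_{\sigma\in S}\sigma[\top/q_i],\qquad \Sigma_{i-1}=\{\sigma[D_i^S/q_i]:\sigma\in\Sigma_i,\ S\subseteq\Sigma_i\}.$$
The formula $D_i^S$ contains only $q_j$ with $j<i$. So $\Sigma_{i-1}$ is a finite set of formulas without any $q_j$, $j\ge i$, and the recursion continues.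

**Step 4.** The purpose of this step is to choose $Q_1,\dots,Q_k$ in this order.

Suppose $Q_1,\dots,Q_{i-1}$ are defined and contain no $q$'s. Then $\varphi_i^Q=\varphi_i^\circ[Q_1,\dots,Q_{i-1}]$ is defined. Put
$$S_i=\{\sigma\in\Sigma_i: L\vdash\varphi_i^Q\to\Box\,\sigma[Q_1,\dots,Q_{i-1},\top]\},\qquad Q_i=D_i^{S_i}[Q_1,\dots,Q_{i-1}].$$
It does not matter whether we can decide which $\sigma$ belong to $S_i$; it is a definite subset of $\Sigma_i$. Explicitly,
$$Q_i=\Box^+\xi_i,\qquad \xi_i=\bigwedge_{\sigma\in S_i}\sigma[Q_1,\dots,Q_{i-1},\top].\tag{1}$$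

**Step 5.** The purpose of this step is to verify (a).

By the definition of $S_i$, $L\vdash\varphi_i^Q\to\Box\xi_i$. By transitivity $L\vdash\Box\xi_i\to\Box\Box\xi_i$, so $L\vdash\Box\xi_i\to\Box(\xi_i\wedge\Box\xi_i)$, that is, $L\vdash\Box\xi_i\to\Box\Box^+\xi_i$. Hence $L\vdash\varphi_i^Q\to\Box Q_i$.

**Step 6.** The purpose of this step is to show that every $\chi^Q$ is covered by a test at level $i$: for each $\chi\in\Theta$ and each $i\le k$ there is $\sigma\in\Sigma_i$ with $\sigma[Q_1,\dots,Q_i]=\chi^Q$.

Put $\sigma_k=\chi^\circ\in\Sigma_k$ and, for $j=k,k-1,\dots,i+1$, put $\sigma_{j-1}=\sigma_j[D_j^{S_j}/q_j]$. Since $S_j\subseteq\Sigma_j$, we have $\sigma_{j-1}\in\Sigma_{j-1}$. Composing substitutions,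
$$\sigma_{j-1}[Q_1,\dots,Q_{j-1}]=\sigma_j\big[Q_1,\dots,Q_{j-1},D_j^{S_j}[Q_1,\dots,Q_{j-1}]\big]=\sigma_j[Q_1,\dots,Q_j].\tag{2}$$
So $\sigma=\sigma_i$ satisfies $\sigma[Q_1,\dots,Q_i]=\sigma_k[Q_1,\dots,Q_k]=\chi^Q$.

**Step 7.** The purpose of this step is to verify (b).

Let $\chi\in\Theta$ with $L\vdash\varphi_i^Q\to\Box\chi^Q$, and take $\sigma$ as in Step 6. Since $Q_i=\Box^+\xi_i$, (F1) gives $L\vdash Q_i\to\Box Q_i$, so $L\vdash Q_i\to\Box^+Q_i$. As $\Box^+Q_i$ implies $\Box^+(Q_i\leftrightarrow\top)$, (F2) gives
$$L\vdash Q_i\to\big(\sigma[Q_1,\dots,Q_{i-1},Q_i]\leftrightarrow\sigma[Q_1,\dots,Q_{i-1},\top]\big).\tag{3}$$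
Necessitate (3) and distribute. By (a), $\varphi_i^Q$ implies $\Box Q_i$, hence it implies $\Box$ of the equivalence in (3). By hypothesis $\varphi_i^Q$ implies $\Box\sigma[Q_1,\dots,Q_i]$. Therefore
$$L\vdash\varphi_i^Q\to\Box\,\sigma[Q_1,\dots,Q_{i-1},\top],$$
that is, $\sigma\in S_i$. By (1), $L\vdash Q_i\to\sigma[Q_1,\dots,Q_{i-1},\top]$. By (3) again, $L\vdash Q_i\to\sigma[Q_1,\dots,Q_i]$, that is, $L\vdash Q_i\to\chi^Q$.

By Claim 2, $\alpha\in L$. With Claim 1 this gives $(L^+)_+\subseteq L$, and Theorem 1 is proved. $\blacksquare$

## Weak transitivity and global consequence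

Where was transitivity used? (F1) and (F2) hold over $\mathbf{wK4}$, so Steps 6 and 7 need only weak transitivity. Step 5 used $\Box\xi\to\Box\Box\xi$, and this fails over $\mathbf{wK4}$: on two irreflexive points $x,y$ that see each other, with $\xi$ true only at $y$, $x$ satisfies $\Box\xi$, but $y$ sees $x$, so $x$ does not satisfy $\Box\Box\xi$. In the same frame, $\blacklozenge\{x\}=\{y\}$ is not an upset, so a stand-in of the form $\Box^+\xi$ is the wrong shape.

What remains true in a weakly transitive frame is that $X\cup\blacklozenge X$ is an upset. For if $x\in X$, then all successors of $x$ lie in $\blacklozenge X$; and if $x\in X$, $xRy$, $yRz$, then $xRz$ or $z=x\in X$. This suggests $Q=V\wedge\varepsilon$, where $V$ has the form $\Box^+\xi$ and imitates $\varphi\vee\blacklozenge\varphi$, and $\varepsilon=(\varphi\to\kappa)$ says which $\varphi$-points belong to $Q$. Inside $V$, $Q$ is just $\varepsilon$. At a point where $\varphi\wedge Q$ holds, $Q$ holds there and at all successors by (a), so $Q$ may be replaced by $\top$ at such a point.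

We carry this out for a stronger statement. For a set $\Gamma$ of modal formulas let $\Gamma\vdash_L\alpha$ (global consequence) mean that $\alpha$ is in the closure of $L\cup\Gamma$ under modus ponens and $\Box$-necessitation. Let $\Gamma\vdash_{L^+}\alpha$ mean that $\alpha$ is in the closure of $L^+\cup\Gamma$ under modus ponens and both necessitations. For example, $\{p\}\vdash_{\mathbf{K}}\Box p$, although $p\to\Box p\notin\mathbf{K}$. Formulas in $\Gamma$ are not closed under substitution.

The set of variables may have any cardinality (read the axioms as schemes). If too few variables are left for $q_1,\dots,q_k$, adjoin them as extra letters; they are placeholders only, and every derivability statement in the proofs is about formulas from which they have been substituted away.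

A modal algebra is a Boolean algebra with an operation $\Box$ such that $\Box1=1$ and $\Box(a\wedge b)=\Box a\wedge\Box b$. A tense algebra has two such operations $\Box$, $\blacksquare$ with $a\le\Box\blacklozenge a$ and $a\le\blacksquare\Diamond a$, where $\Diamond a=\neg\Box\neg a$ and $\blacklozenge a=\neg\blacksquare\neg a$. Its $\Box$-reduct is obtained by forgetting $\blacksquare$. For example, the power set of a Kripke frame is a tense algebra. An algebra validates $\varphi$ if $\varphi$ has value $1$ under all valuations.

**Theorem 2.** Let $L\in\mathbf{NExt}(\mathbf{wK4})$.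

1. For all modal $\Gamma,\alpha$: $\Gamma\vdash_{L^+}\alpha$ iff $\Gamma\vdash_L\alpha$. In particular $(L^+)_+=L$, and $(\cdot)^+$ is injective, indeed an order embedding, on $\mathbf{NExt}(\mathbf{wK4})$.
2. Every modal algebra $A$ validating $\mathbf{wK4}$ (in particular every $\mathbf{K4}$-algebra) embeds into the $\Box$-reduct of a tense algebra $B$ such that this reduct lies in the variety generated by $A$.

We prove part 1 here. The direction from $\vdash_L$ to $\vdash_{L^+}$ is trivial. The "in particular" is the case $\Gamma=\emptyset$, with the order embedding as after Theorem 1.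

**Step 8.** The purpose of this step is to carry the premises $\Gamma$ through the reductions of Steps 1 and 2.

Let $\mathsf{S}_{L,\Gamma}$ be $\mathsf{S}_L$ with the formulas in $\Gamma$ as further axioms, and let $\Lambda_\Gamma$ be its set of theorems. It contains $\Lambda$ and $\Gamma$ and is closed under modus ponens, (N) and (Adj). If $\varphi\in\Lambda_\Gamma$, then $\neg\varphi\to\Box\bot\in\Lambda_\Gamma$, so (Adj) gives $\neg\blacklozenge\neg\varphi\in\Lambda_\Gamma$. Now suppose $\Gamma\vdash_{L^+}\varphi$. Induction on the closure shows $\varphi^*\in\Lambda_\Gamma$: for $\varphi\in L^+$ use Claim 1, for $\varphi\in\Gamma$ use $\varphi^*=\varphi$, and the three rules have just been checked. In particular $\Gamma\vdash_{L^+}\alpha$ implies $\alpha\in\Lambda_\Gamma$ for modal $\alpha$.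

From now on $\vdash$ means $\Gamma\vdash_L$. The set of formulas $\theta$ with $\vdash\theta$ contains $L$ and is closed under modus ponens and $\Box$-necessitation, so (F1), (F2) and normal reasoning about $\Box$ are available. Take a derivation $\delta$ of $\alpha$ in $\mathsf{S}_{L,\Gamma}$ and define $\Theta$, $\varphi_i$, $q_i$, $(\cdot)^\circ$ and $(\cdot)^Q$ as in Step 2. The proof of Claim 2 goes through with $\vdash$ in place of $L\vdash$: its cases use only the closure properties just listed, and lines from $\Gamma$ are modal without $q$'s, so they are fixed by $(\cdot)^Q$. So it suffices to find $Q_1,\dots,Q_k$ with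

* (a) $\vdash\varphi_i^Q\to\Box Q_i$;
* (b) for every $\chi\in\Theta$: if $\vdash\varphi_i^Q\to\Box\chi^Q$, then $\vdash Q_i\to\chi^Q$.

**Step 9.** The purpose of this step is to define the tests downward and the stand-ins upward, with the new shape.

Let $\Sigma_k=\{\chi^\circ:\chi\in\Theta\}$. For $S,S'\subseteq\Sigma_i$ put
$$K_i^S=\bigwedge_{\sigma\in S}\sigma[\top/q_i],\qquad E_i^S=\varphi_i^\circ\to K_i^S,$$
$$D_i^{S,S'}=\Big(\Box^+\bigwedge_{\sigma\in S'}\big(\neg\varphi_i^\circ\to\sigma[E_i^S/q_i]\big)\Big)\wedge E_i^S,$$
$$\Sigma_{i-1}=\{\sigma[D_i^{S,S'}/q_i]:\sigma\in\Sigma_i;\ S,S'\subseteq\Sigma_i\}.$$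
Since $\varphi_i^\circ$ contains only $q_j$ with $j<i$, so do $E_i^S$ and $D_i^{S,S'}$. Hence $\Sigma_{i-1}$ is finite and contains no $q_j$ with $j\ge i$.

Given $Q_1,\dots,Q_{i-1}$, write $\varphi=\varphi_i^Q$ and $\sigma\langle B\rangle=\sigma[Q_1,\dots,Q_{i-1},B]$. Define in turn

* $S_i=\{\sigma\in\Sigma_i:\ \vdash\varphi\to\Box(\varphi\to\sigma\langle\top\rangle)\}$, $\kappa=\bigwedge_{\sigma\in S_i}\sigma\langle\top\rangle$ and $\varepsilon=(\varphi\to\kappa)$;
* $S_i'=\{\sigma\in\Sigma_i:\ \vdash\varphi\to\Box(\neg\varphi\to\sigma\langle\varepsilon\rangle)\}$, $\xi=\bigwedge_{\sigma\in S_i'}(\neg\varphi\to\sigma\langle\varepsilon\rangle)$ and $V=\Box^+\xi$;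
* $Q_i=V\wedge\varepsilon$.

Then $Q_i=D_i^{S_i,S_i'}[Q_1,\dots,Q_{i-1}]$. The computation (2), with $D_j^{S_j,S_j'}$ for $D_j^{S_j}$, shows as in Step 6 that for every $\chi\in\Theta$ there is $\sigma\in\Sigma_i$ with $\sigma\langle Q_i\rangle=\chi^Q$.

**Step 10.** The purpose of this step is to verify (a).

By the choice of $S_i'$, $\vdash\varphi\to\Box\xi$. Every conjunct of $\xi$ has the antecedent $\neg\varphi$, so $\vdash\varphi\to\xi$. Hence $\vdash\varphi\to\Box^+\xi$, and (F1) gives $\vdash\varphi\to\Box\Box^+\xi$, that is, $\vdash\varphi\to\Box V$. So the premise $\xi$ at the point itself, which weak transitivity requires, is free. By the choice of $S_i$, $\vdash\varphi\to\Box(\varphi\to\kappa)$, that is, $\vdash\varphi\to\Box\varepsilon$. Together, $\vdash\varphi\to\Box Q_i$.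

**Step 11.** The purpose of this step is to verify (b), separately under $\varphi$ and under $\neg\varphi$.

Let $\vdash\varphi\to\Box\chi^Q$ with $\chi\in\Theta$, and take $\sigma\in\Sigma_i$ with $\sigma\langle Q_i\rangle=\chi^Q$.

Under $\varphi$. By (a), $\vdash\varphi\wedge Q_i\to\Box^+Q_i$, so (F2) gives
$$\vdash\varphi\wedge Q_i\to(\sigma\langle Q_i\rangle\leftrightarrow\sigma\langle\top\rangle).\tag{4}$$
By (a) and the hypothesis, $\vdash\varphi\to\Box(Q_i\wedge\sigma\langle Q_i\rangle)$. By (4), $Q_i\wedge\sigma\langle Q_i\rangle$ implies $\varphi\to\sigma\langle\top\rangle$. So $\vdash\varphi\to\Box(\varphi\to\sigma\langle\top\rangle)$, that is, $\sigma\in S_i$. Since $Q_i$ implies $\varepsilon$, we have $\vdash\varphi\wedge Q_i\to\kappa$, so $\vdash\varphi\wedge Q_i\to\sigma\langle\top\rangle$, and by (4) $\vdash\varphi\wedge Q_i\to\sigma\langle Q_i\rangle$.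

Under $\neg\varphi$. Since $V=\Box^+\xi$, (F1) gives $\vdash V\to\Box^+V$. As $Q_i=V\wedge\varepsilon$, the formula $V\to(Q_i\leftrightarrow\varepsilon)$ is a tautology, so $\vdash V\to\Box^+(Q_i\leftrightarrow\varepsilon)$, and (F2) gives
$$\vdash V\to(\sigma\langle Q_i\rangle\leftrightarrow\sigma\langle\varepsilon\rangle).\tag{5}$$
From $\vdash\varphi\to\Box V$ (Step 10), $\vdash\varphi\to\Box\sigma\langle Q_i\rangle$ and (5) under $\Box$ we get $\vdash\varphi\to\Box\sigma\langle\varepsilon\rangle$, and so $\vdash\varphi\to\Box(\neg\varphi\to\sigma\langle\varepsilon\rangle)$, that is, $\sigma\in S_i'$. Since $V$ implies $\xi$, $\vdash V\wedge\neg\varphi\to\sigma\langle\varepsilon\rangle$. By (5), and since $Q_i$ implies $V$, $\vdash Q_i\wedge\neg\varphi\to\sigma\langle Q_i\rangle$.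

The two cases give $\vdash Q_i\to\sigma\langle Q_i\rangle$, that is, $\vdash Q_i\to\chi^Q$. This proves part 1. $\blacksquare$

## Embedding weakly transitive algebras into tense algebras

We prove part 2 of Theorem 2. Let $A$ be a modal algebra validating $\mathbf{wK4}$.

**Step 12.** The purpose of this step is to build $B$ from a complete description of $A$ by formulas.

Take a variable $p_a$ for each $a\in A$; if $A$ is finite, add further variables so that there are infinitely many. Let $L$ be the set of modal formulas over these variables that are valid in $A$; it is a normal logic containing $\mathbf{wK4}$. Let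
$$\Gamma=\{p_{\neg a}\leftrightarrow\neg p_a,\ \ p_{a\wedge b}\leftrightarrow p_a\wedge p_b,\ \ p_{\Box a}\leftrightarrow\Box p_a:\ a,b\in A\}.$$
Call $\mathcal{L}_t$-formulas $\varphi,\psi$ equivalent if $\Gamma\vdash_{L^+}\varphi\leftrightarrow\psi$. This is a congruence for the Booleans, and for $\Box$ and $\blacksquare$ because $\vdash_{L^+}$ is closed under both necessitations. Let $B$ be the algebra of classes $[\varphi]$. It is a tense algebra, since $L^+$ contains all instances of the axioms of $\mathbf{K}_t$.

**Step 13.** The purpose of this step is to check that the $\Box$-reduct of $B$ lies in the variety generated by $A$.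

Let $\lambda\in L$ and let a valuation in $B$ send each variable $p$ to $[s(p)]$. The value of $\lambda$ is $[s(\lambda)]$, and $s(\lambda)\in L^+$ because $L^+$ is closed under substitution. So the value is $1$, and the reduct validates $L$. Every equation $\sigma=\tau$ that holds in $A$ can be written with our infinitely many variables, and then $\sigma\leftrightarrow\tau\in L$; so it holds in the reduct. By Birkhoff's theorem, the variety generated by $A$ consists of all algebras satisfying the equations of $A$.

**Step 14.** The purpose of this step is to check that $a\mapsto[p_a]$ is an embedding.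

It is a homomorphism because of $\Gamma$. Suppose $[p_a]=[p_b]$. Then $\Gamma\vdash_{L^+}p_a\leftrightarrow p_b$, and by part 1 $\Gamma\vdash_Lp_a\leftrightarrow p_b$. Consider in $A$ the valuation $p_c\mapsto c$, with arbitrary values for the additional variables. It gives value $1$ to all formulas in $\Gamma$ and in $L$, and modus ponens and $\Box$-necessitation preserve value $1$. So $a\leftrightarrow b$ has value $1$ in $A$, that is, $a=b$. $\blacksquare$

## A 2-transitive logic that loses information

How far beyond weak transitivity can one go? For $m\ge0$ put $\Box^{\le m}p=p\wedge\Box p\wedge\dots\wedge\Box^mp$ and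
$$\mathbf{tra}_m=\mathbf{K}\oplus\Box^{\le m}p\to\Box^{m+1}p.$$
On Kripke frames this says that whatever is reachable in $m+1$ steps is reachable in at most $m$ steps. Thus $\mathbf{tra}_1=\mathbf{wK4}$. Also $\mathbf{tra}_{m+1}\subseteq\mathbf{tra}_m$: necessitating the axiom of $\mathbf{tra}_m$ gives $\Box\Box^{\le m}p\to\Box^{m+2}p$, and $\Box^{\le m+1}p$ implies $\Box\Box^{\le m}p$.

**Theorem 3.** $(\cdot)^+$ is injective on $\mathbf{NExt}(\mathbf{tra}_m)$ if and only if $m\le1$.

For $m\le1$, $\mathbf{NExt}(\mathbf{tra}_m)\subseteq\mathbf{NExt}(\mathbf{wK4})$, since $\mathbf{tra}_1\subseteq\mathbf{tra}_0$, and Theorem 2 applies. Let $m\ge2$. It suffices to find a normal $L\supseteq\mathbf{tra}_2$ with $L'=(L^+)_+\neq L$. For $L'$ is a normal modal logic with $L\subseteq L'\subseteq L^+$, so $L'^+=L^+$, and both $L$ and $L'$ contain $\mathbf{tra}_2\supseteq\mathbf{tra}_m$.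

By the Observation at the start, such an $L$ cannot be Kripke complete. We use a general frame in which some $\blacklozenge X$ is missing from $P$ and its absence is noticed by $L$.

**Step 15.** The purpose of this step is to define the frame and check that it is a general frame for $\mathbf{tra}_2$.

Let $W=\{d,d',h,r,a\}\cup\{z_i:i\in\omega\}$, with successor sets
$$R[d]=\emptyset,\quad R[d']=\{d\},\quad R[h]=W,\quad R[r]=\{a,h,d'\},\quad R[a]=\{a,h\},$$
$$R[z_0]=\{h\},\qquad R[z_{i+1}]=\{z_i,h\}.$$
Write $Z=\{a\}\cup\{z_i:i\in\omega\}$. Let $P$ be the set of all $X\subseteq W$ such that $X\cap Z$ is either finite without $a$, or cofinite in $Z$ with $a$. Complements exchange the two kinds, and intersections stay within them, so $P$ is a Boolean algebra.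

$P$ is closed under $\Diamond$. If $h\in X$, then $\Diamond X\supseteq Z$, since every point of $Z$ sees $h$. If $h\notin X$, then $z_0\notin\Diamond X$, and $z_{i+1}\in\Diamond X$ iff $z_i\in X$, and $a\in\Diamond X$ iff $a\in X$; so $\Diamond X\cap Z$ is of the same kind as $X\cap Z$.

Let $L$ be the logic of $(W,R,P)$. Then $L\supseteq\mathbf{tra}_2$: from $d$ and $d'$ no point is reachable in three steps, and every other point sees $h$, so it reaches all of $W$ in two steps.

**Step 16.** The purpose of this step is to define the relevant points by formulas without variables.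

* $\Box\bot$ defines $\{d\}$.
* $\delta'=\Diamond\Box\bot\wedge\Box\Box\bot$ defines $\{d'\}$: the points that see $d$ are $d'$ and $h$, and of these only $d'$ sees nothing else.
* $\kappa=\Diamond\Box\bot\wedge\neg\Box\Box\bot$ defines $\{h\}$.
* $\rho=\Diamond\delta'\wedge\neg\Diamond\Box\bot$ defines $\{r\}$: the points that see $d'$ are $r$ and $h$, and $h$ sees $d$.
* $\zeta=\neg\Box\bot\wedge\neg\Diamond\Box\bot\wedge\neg\Diamond\delta'$ defines $Z$: the three conjuncts exclude $d$, then $d'$ and $h$, then $h$ and $r$, and no point of $Z$ sees $d$ or $d'$.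

Here $\kappa$ is a new meaning of the letter. Put $s(p)=\zeta\wedge p\wedge\neg\Diamond(\zeta\wedge p)$: a point of $Z$ in $p$ with no successor in $Z\cap p$.

**Step 17.** The purpose of this step is to find two formulas of $L$ that contradict each other, at $h$, once $p$ can mean $\blacklozenge\rho$:
$$\nu_1=\rho\wedge\Box(\zeta\to p)\to\Box(\zeta\to\neg s(p)),\qquad \nu_2=\kappa\wedge\Box(\rho\to\Box(\zeta\to p))\to\Diamond s(p).$$

$\nu_1\in L$. Only $r$ matters, and its only successor in $Z$ is $a$. The premise says that $p$ holds at $a$. Since $aRa$, $a$ satisfies $\Diamond(\zeta\wedge p)$, so it does not satisfy $s(p)$.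

$\nu_2\in L$. Only $h$ matters. Since $hRr$ and $rRa$, the premise says that $p$ holds at $a$. The value of $p$ lies in $P$, so it contains cofinitely many $z_i$. Take the least $i$ with $p$ true at $z_i$. The successors of $z_i$ are $h\notin Z$ and, if $i>0$, $z_{i-1}$, where $p$ fails. So $z_i$ satisfies $s(p)$, and $hRz_i$.

Also $\neg\kappa\notin L$, since $\kappa$ holds at $h$.

Here the failure of the semantic approach is visible. The set $\blacklozenge\{r\}=\{a,h,d'\}$ meets $Z$ in $\{a\}$, so it is not in $P$. If $p$ is given this value, the premise of $\nu_2$ holds at $h$, but $s(p)$ holds nowhere, because $aRa$. So $\nu_2$ is lost as soon as $\blacklozenge\{r\}$ is admitted.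

**Step 18.** The purpose of this step is to derive $\neg\kappa$ in $L^+$, by substituting $p:=\blacklozenge\rho$.

By a converse axiom, $\rho\to\Box\blacklozenge\rho\in L^+$, so
$$\rho\to\Box(\zeta\to\blacklozenge\rho)\in L^+.\tag{6}$$
With $\nu_1$ this gives $\rho\to\Box(\zeta\to\neg s(\blacklozenge\rho))\in L^+$. Now $\blacklozenge$ is monotone, and $\blacklozenge\Box x\to x\in\mathbf{K}_t$ (contrapose $\neg x\to\blacksquare\Diamond\neg x$). Hence
$$\blacklozenge\rho\to(\zeta\to\neg s(\blacklozenge\rho))\in L^+.$$
Since $s(\blacklozenge\rho)$ implies $\zeta\wedge\blacklozenge\rho$, it implies its own negation. So $\neg s(\blacklozenge\rho)\in L^+$, and by necessitation $\neg\Diamond s(\blacklozenge\rho)\in L^+$. On the other hand, necessitating (6) gives $\Box(\rho\to\Box(\zeta\to\blacklozenge\rho))\in L^+$, and $\nu_2$ yields $\kappa\to\Diamond s(\blacklozenge\rho)\in L^+$. Therefore $\neg\kappa\in L^+$.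

Thus $\neg\kappa\in(L^+)_+\setminus L$, and Theorem 3 is proved. $\blacksquare$

Claims 1 and 2 hold for every normal $L$, so for this $L$ and any $\mathsf{S}_L$-derivation of $\neg\kappa$ there are no modal formulas $Q_1,\dots,Q_k$ satisfying (a) and (b).
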